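# Undecidability of equivalence for erasing pattern languages

## 1. Patterns, borders, counter machines and $\Pi^0_1$-sets

Throughout, $\Sigma$ is a finite alphabet of *terminals* and $X$ is an infinite set of *variables* disjoint from $\Sigma$. The empty word is $\varepsilon$, and $|w|$ is the length of $w$. A *factor* of a word is a block of consecutive letters in it.

**Definition (pattern, substitution).** A *pattern* is a word $\alpha\in(X\cup\Sigma)^*$. It is *terminal-free* if $\alpha\in X^*$. We write $\mathrm{var}(\alpha)$ for the set of variables occurring in $\alpha$. A *substitution* is a morphism $\sigma:(X\cup\Sigma)^*\to\Sigma^*$ with $\sigma(a)=a$ for all $a\in\Sigma$. So $\sigma$ replaces every variable by a terminal word, the same word at all occurrences of the same variable.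

*Example.* For $\alpha=x\,a\,x\,z$ and $\sigma(x)=ab$, $\sigma(z)=\varepsilon$ we get $\sigma(\alpha)=ab\,a\,ab$.

**Definition (pattern languages).** The *erasing* (E-) pattern language of $\alpha$ is $L_{E,\Sigma}(\alpha)=\{\sigma(\alpha):\sigma\text{ a substitution}\}$. The *non-erasing* (NE-) pattern language $L_{NE,\Sigma}(\alpha)$ is defined in the same way, except that only substitutions with $\sigma(x)\ne\varepsilon$ for all $x\in X$ are allowed.

*Example.* $L_{E,\Sigma}(xx)$ is the set of all squares $ww$, including $\varepsilon$. In $L_{NE,\Sigma}(xx)$ the word $\varepsilon$ is missing.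

**Definition (instance, residue).** An *instance* of a pattern $E$ is a word $\rho(E)$ with $\rho$ a substitution. The *residue* of a pattern is the word obtained by deleting all its variables.

*Example.* $abba$ is an instance of $a\,v\,v\,a$ (take $v\mapsto b$ to get $abba$). The residue of $a\,v\,v\,a$ is $aa$.

**Definition (similar patterns).** Patterns $\alpha,\beta$ are *similar* if $\alpha=\alpha_0u_1\alpha_1\cdots u_n\alpha_n$ and $\beta=\beta_0u_1\beta_1\cdots u_n\beta_n$ with the same $u_i\in\Sigma^+$ and all $\alpha_i,\beta_i\in X^+$.

*Example.* $x\,ab\,yz\,b\,x$ and $x\,ab\,z\,b\,x$ are similar. The patterns $x\,a\,z\,b\,y$ and $x\,ab\,y$ are not: their terminal blocks are $a,b$ and $ab$.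

**Definition (terminal-preserving morphism).** A morphism $\varphi:(X\cup\Sigma)^*\to(X\cup\Sigma)^*$ is *terminal-preserving* if $\varphi(a)=a$ for all $a\in\Sigma$. If $\varphi(\beta)=\alpha$, then $L_{E,\Sigma}(\alpha)\subseteq L_{E,\Sigma}(\beta)$, because $\sigma(\alpha)=(\sigma\circ\varphi)(\beta)$ and $\sigma\circ\varphi$ is a substitution.

*Example.* The morphism $z\mapsto\varepsilon$ (identity on everything else) maps $xazby$ to $xaby$. So $L_{E,\Sigma}(xaby)\subseteq L_{E,\Sigma}(xazby)$.

**Definition (border).** A *border* of a word $w$ is a word that is both a prefix and a suffix of $w$. The word $w$ is *unbordered* if its only borders are $\varepsilon$ and $w$.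

*Example.* $aba$ has the borders $\varepsilon,a,aba$. The word $aab$ is unbordered: its nonempty proper prefixes are $a,aa$, its nonempty proper suffixes are $b,ab$.

**Definition (two-counter machine).** A two-counter machine $\mathcal M$ has states $1,\dots,h$, start state $1\ne h$ and halting state $h$. Its two counters hold non-negative integers, with initial values $C_1,C_2$. For every state $j<h$ there is one instruction:

* $\mathrm{INC}(\gamma,k)$: increment counter $\gamma\in\{1,2\}$ and go to state $k$; or
* $\mathrm{DEC}(\gamma,k,l)$: if counter $\gamma$ is positive, decrement it and go to $k$; otherwise go to $l$.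

*Example.* With $h=2$, let state $1$ carry $\mathrm{INC}(1,2)$: this machine halts after one step. If state $1$ carries $\mathrm{DEC}(1,1,1)$ instead, the machine stays in state $1$ forever.

We use one external fact, from M. Minsky, *Computation: Finite and Infinite Machines*, 1967: the halting problem for two-counter machines with given initial counter values is undecidable.

**Definition ($\Pi^0_1$, completeness).** A set is in $\Pi^0_1$ if its complement is semi-decidable. A set $A\in\Pi_1^0$ is $\Pi^0_1$-*complete* (under many-one reductions) if for every $B\in\Pi^0_1$ there is a computable $f$ with $x\in B\iff f(x)\in A$. A $\Pi^0_1$-complete set is not semi-decidable: otherwise it would be decidable, and then so would every $\Pi_1^0$-set.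

*Example.* The non-halting problem for two-counter machines is $\Pi_1^0$-complete.

## 2. Equivalence for general erasing patterns: the two theorems

Fix $\Sigma$. The *inclusion problem* for a class of pattern languages asks, given patterns $\alpha,\beta$, whether the language of $\alpha$ is contained in that of $\beta$. The *equivalence problem* asks whether the two languages are equal. For $|\Sigma|\ge2$ the following facts may be taken as background.

1. For general patterns, inclusion is undecidable, both for E- and for NE-pattern languages.
2. $L_{NE,\Sigma}(\alpha)=L_{NE,\Sigma}(\beta)$ holds if and only if $\alpha$ and $\beta$ agree up to renaming variables. So NE-equivalence is decidable.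
3. For terminal-free $\alpha,\beta$: $L_{E,\Sigma}(\alpha)\subseteq L_{E,\Sigma}(\beta)$ if and only if some morphism $\varphi:\mathrm{var}(\beta)^*\to\mathrm{var}(\alpha)^*$ satisfies $\varphi(\beta)=\alpha$. So inclusion and equivalence of terminal-free E-pattern languages are decidable.

The remaining case, stated as still open in "On Restricting the Ambiguity in Morphic Images of Words" (https://core.ac.uk/download/288370339.pdf), is equivalence of general erasing pattern languages: **is there an algorithm which, given arbitrary $\alpha,\beta\in(X\cup\Sigma)^*$, decides whether $L_{E,\Sigma}(\alpha)=L_{E,\Sigma}(\beta)$?** The answer is no.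

**Theorem 1.** Let $\Sigma$ be a finite alphabet, $|\Sigma|\ge 2$. There is an algorithm which, given a two-counter machine $\mathcal M$ with initial counter values, outputs patterns $\alpha,\beta\in (X\cup\Sigma)^*$, where $\beta$ arises from $\alpha$ by deleting all occurrences of one variable $y$, such that $L_{E,\Sigma}(\beta)\subseteq L_{E,\Sigma}(\alpha)$ always holds, and
$$L_{E,\Sigma}(\alpha)=L_{E,\Sigma}(\beta)\iff \mathcal M \text{ does not halt.}$$
Hence the equivalence problem for E-pattern languages over $\Sigma$ is undecidable.

**Theorem 2.**
1. For every finite $\Sigma$ with $|\Sigma|\ge2$, $\{(\alpha,\beta):L_{E,\Sigma}(\alpha)=L_{E,\Sigma}(\beta)\}$ is $\Pi^0_1$-complete (under many-one reductions). In particular, equivalence is not even semi-decidable, while inequivalence is.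
2. This remains true when restricted to pairs in which $\beta$ results from $\alpha$ by deleting one variable and $\alpha,\beta$ are similar. Hence the inclusion problem for similar E-patterns is also $\Pi_1^0$-complete, even when the reverse inclusion is witnessed by a terminal-preserving morphism from $\alpha$ to $\beta$.
3. There is no computable bound, in terms of $\alpha,\beta$, on the length of a shortest word in the symmetric difference of two inequivalent E-pattern languages over $\Sigma$.
4. For $|\Sigma|=1$ equivalence is decidable. So equivalence of E-pattern languages over a nonempty finite $\Sigma$ is decidable if and only if $|\Sigma|=1$.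

From now on $L(\cdot)=L_{E,\Sigma}(\cdot)$, and except in the one-letter case below, $a,b$ are two fixed distinct letters of $\Sigma$.

## 3. One letter, no terminals, and the pair $xaby$, $xazby$

**One letter.** Let $\Sigma=\{a\}$. Let $\alpha$ contain $e$ terminals, and let its variables occur $n_1,\dots,n_k$ times. Substituting $a^{e_i}$ for the $i$-th variable gives $a^{e+e_1n_1+\cdots+e_kn_k}$. Hence
$$L(\alpha)=\{a^{e+s}: s\in\langle n_1,\dots,n_k\rangle\},$$
where $\langle\cdot\rangle$ is the generated submonoid of $\mathbb N$. Two such languages are equal if and only if the constants $e$ agree (compare shortest words) and the monoids agree, that is, each generator of either monoid lies in the other. Whether $n=\sum e_in_i$ is solvable can be tested by trying all $e_i\le n$. So equivalence is decidable, which is the first sentence of Theorem 2(4).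

**No terminals.** Compare $x_1^2$ and $x_1^2x_2^2$ over $|\Sigma|\ge2$. The morphism $x_1\mapsto x_1$, $x_2\mapsto\varepsilon$ maps $x_1^2x_2^2$ to $x_1^2$, so $L(x_1^2)\subseteq L(x_1^2x_2^2)$. The word $aabb$ lies in the second language and is not a square, so the inclusion is proper.

**Terminals.** One might hope that Fact 3 survives with terminals, using terminal-preserving morphisms. It does not. Let $\Sigma=\{a,b\}$ and compare $xaby$ with $xazby$. The first language consists of the words with factor $ab$, the second of the words in which some $a$ occurs before some $b$. Over two letters, a word with an $a$ somewhere before a $b$ switches from $a$ to $b$ at some point, so it contains $ab$. The languages are equal. But no terminal-preserving $\varphi$ satisfies $\varphi(xaby)=xazby$, since $ab$ is not a factor of $xazby$. (With a third letter $c$, the word $acb$ separates the two languages.)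

This pair is worth a second look: $xaby$ is $xazby$ with the variable $z$ deleted, and the languages agree because *every* value of $z$ forces the factor $ab$ inside $a\,\sigma(z)\,b$. The next observation makes this general.

**Observation 1.** Let $x,x',y$ be distinct variables not occurring in the patterns $E',E''$. Then $L(xE'yE''x')=L(xE'E''x')$ if and only if for every substitution $\sigma$ the word $\sigma(E'yE'')$ contains an instance of $E'E''$ as a factor.

*Proof.* Setting $y\mapsto\varepsilon$ shows that the right-hand language is contained in the left-hand one. The language $L(xE'E''x')$ is the set of all words with a factor that is an instance of $E'E''$. So equality means that every $\sigma(xE'yE''x')$ has such a factor. Taking $\sigma(x)=\sigma(x')=\varepsilon$ gives the stated condition; conversely, a factor of $\sigma(E'yE'')$ is a factor of $\sigma(xE'yE''x')$. $\square$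

So an equivalence can express a statement of the form "for every word $y$, an error shows up." Non-halting has this form: for every word $y$, the word $y$ does not encode a halting computation.

## 4. Two direct reductions and where they break

**From inclusion to equivalence by unions.** Inclusion is undecidable, and $L(\alpha)\subseteq L(\beta)$ is the same as $L(\alpha)\cup L(\beta)=L(\beta)$. If we could compute $\gamma$ with $L(\gamma)=L(\alpha)\cup L(\beta)$, we would be done. Such a $\gamma$ need not exist: $L(a)\cup L(b)=\{a,b\}$ is not an E-pattern language, because a pattern without variables has one word in its language and a pattern with a variable has infinitely many.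

**Several tests side by side.** Observation 1 handles one kind of error. A word $y$ can fail to encode a halting computation in several ways, so we need several pairs $(E_i',E_i'')$ and the same $y$ in each. The obvious attempt puts the segments next to each other, separated by a marker $D$ that ordinary segments cannot imitate. Take $D=ab^4a$, use $y^3$ in place of $y$ (so that three consecutive copies are visible), and take the two errors $abba$ and $bbb$, split as $(a,bba)$ and $(bb,b)$:
$$\alpha_0=x_1\,a\,y^3\,bba\,x_1'\;D\;x_2\,bb\,y^3\,b\,x_2',\qquad \beta_0=x_1\,abba\,x_1'\;D\;x_2\,bbb\,x_2'.$$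
Let $\sigma(y)=b$ and let $\sigma$ erase everything else. The error $bbb$ occurs in $\sigma(y)^3$, so we would like $\sigma(\alpha_0)\in L(\beta_0)$. But
$$\sigma(\alpha_0)=ab^5a\cdot ab^4a\cdot b^6$$
has $b$-runs of lengths $5,4,6$. So it does not contain $abba$, while every word of $L(\beta_0)$ does. The breakdown is logical: deleting $y$ from *all* segments demands that *all* tests detect an error, while we need *at least one* to do so.

**Absorbing variables without a limit.** To excuse a segment in which no error is found, we can put a variable $\ell_i$ next to $y^3$ in it, so that $\beta$ can choose $\tau(\ell_i)=\sigma(\ell_iy^3)$. If all segments may do this independently, the equivalence becomes trivial: for all $E',E''$ not containing $\ell,y$, the patterns $xE'\ell y^3E''x'$ and $xE'\ell E''x'$ have the same language, by $\tau(\ell)=\sigma(\ell y^3)$. Now no test has to detect anything.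

What we want lies in between: with $m$ tests, $\beta$ should be able to absorb $y^3$ in any $m-1$ segments, but not in all $m$. The absorbing variables will therefore be made to appear once more, in a common segment whose image contains only $m-1$ copies of $y^3$. This budget is the main device of the construction in Section 7. First we need the tests, and for them an arithmetic form of halting.

## 5. Halting as a cycle of a piecewise linear function

We encode the machine so that a halting computation becomes a cycle of a function $F$ on positive integers, since a cycle is what the periodic word $yyy\cdots$ can represent.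

Let $\pi_1,\dots,\pi_h$ be distinct primes $>5$, let $q_1=2$, $q_2=3$, and put
$$Q=6\,\pi_1\cdots\pi_h>6,\qquad n_0=\pi_1 2^{C_1}3^{C_2}.$$
Define $F:\mathbb N_{\ge1}\to\mathbb N_{\ge1}$ as follows.

* If $\pi_h\mid n$, then $F(n)=n_0$.
* Otherwise, if some $\pi_j\mid n$ with $j<h$, take the least such $j$ and look at the instruction of state $j$. For $\mathrm{INC}(\gamma,k)$, $F(n)=5q_\gamma\pi_k\,n/\pi_j$. For $\mathrm{DEC}(\gamma,k,l)$, $F(n)=5\pi_k\,n/(\pi_jq_\gamma)$ if $q_\gamma\mid n$, and $F(n)=5\pi_l\,n/\pi_j$ otherwise.
* Otherwise $F(n)=5n$.

The factor $5$ is a clock: it counts steps, and it is reset only by passing through a multiple of $\pi_h$.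

**$F$ is affine on residue classes mod $Q$.** This is what lets patterns compare numbers with values of $F$. All primes consulted in the case distinction divide $Q$, so the case depends only on $d=n\bmod Q$. If $\pi_h\mid d$, then $F(n)=n_0$; put $P_d=0$, $S_d=n_0$. Otherwise $F(n)=\lambda_dn$ with a rational $\lambda_d>0$ depending only on $d$; put $P_d=Q\lambda_d$, $S_d=\lambda_dd$. The denominator of $\lambda_d$ divides $1$, $\pi_j$ or $\pi_jq_\gamma$, all divisors of $Q$, so $P_d$ is a positive integer. Since $d$ is divisible by the same primes among the divisors of $Q$ as $n$, the denominator also divides $d$, so $S_d$ is an integer. Finally $d<Q$ gives $0\le S_d<P_d$ in this case. In all cases, with computable integers $P_d,S_d\ge0$,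
$$F(Qk+d)=P_dk+S_d\qquad(0\le d<Q,\ k\ge0,\ Qk+d\ge1).\tag{1}$$
Note that $d=0$ belongs to the case $\pi_h\mid d$.

**Definition (cycle).** A *cycle* of $F$ is a sequence $\mu_1,\dots,\mu_N\ge1$, $N\ge1$, with $F(\mu_i)=\mu_{i+1}$ for all $i$ (indices mod $N$).

*Example.* Let $h=2$, state $1$: $\mathrm{INC}(1,2)$, $C_1=C_2=0$, $\pi_1=7$, $\pi_2=11$. Then $Q=462$, $n_0=7$, $F(7)=5\cdot2\cdot11\cdot7/7=110$, and $F(110)=7$ because $11\mid110$. So $(7,110)$ is a cycle. For $d=7$ we have $\lambda_7=110/7$, $P_7=66\cdot110=7260$, $S_7=110$. With $\mathrm{DEC}(1,1,1)$ in state $1$ instead, $F(7\cdot5^t)=7\cdot5^{t+1}$, and the orbit of $n_0$ grows forever.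

**Lemma 1.** $F$ has a cycle if and only if $\mathcal M$ halts. If $\mathcal M$ halts, $F$ has a cycle with $N\ge2$ pairwise distinct elements.

*Proof.* First we check that $F$ simulates $\mathcal M$. Suppose no state before step $t$ was $h$, and after $t$ steps $\mathcal M$ is in state $j$ with counters $c_1,c_2$. We claim
$$F^t(n_0)=\pi_j2^{c_1}3^{c_2}5^t.\tag{2}$$
For $t=0$ this is the definition of $n_0$. If it holds for $t$ and $j\ne h$, then $\pi_j$ is the only one of $\pi_1,\dots,\pi_h$ dividing this number, and $q_\gamma$ divides it exactly when counter $\gamma$ is positive. So $F$ executes the instruction of state $j$ and multiplies by $5$, which is (2) for $t+1$.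

Let $\mathcal M$ halt after $T$ steps. Then $T\ge1$, since $1\ne h$. By (2), $\pi_h\mid F^T(n_0)$, so $F^{T+1}(n_0)=n_0$ and $n_0,F(n_0),\dots,F^T(n_0)$ is a cycle with $N=T+1\ge2$. Its elements have $5$-adic valuations $0,1,\dots,T$, so they are distinct.

Conversely, let a cycle be given. If $\pi_h\nmid n$, the $5$-adic valuation of $F(n)$ is larger by $1$ than that of $n$, because besides the factor $5$ only primes different from $5$ are multiplied in or divided out. Going once around the cycle, the valuation cannot increase at every step, so the cycle contains some $n$ with $\pi_h\mid n$. Then it contains $F(n)=n_0$, and iterating $F$ from $n_0$ we reach a number divisible by $\pi_h$. If $\mathcal M$ did not halt, (2) would hold for all $t$ with states $j\ne h$, and no $F^t(n_0)$ would be divisible by $\pi_h$. So $\mathcal M$ halts. $\square$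

## 6. Tests that detect every word not encoding a cycle

We encode a sequence $\mu_1,\dots,\mu_N$ as $y=a^{\mu_1}b\cdots a^{\mu_N}b$. The errors to detect are: other letters, two adjacent $b$'s, and neighboring blocks $a^nb\,a^{n'}b$ with $n'\ne F(n)$. The last error splits into $n'>F(n)$ and $n'<F(n)$. On the residue class of $d$, the first says that $n=Qk+d$ and $n'\ge P_dk+S_d+1$. This can be written with a single variable $v=a^k$, leaving the surplus $a$'s to the surrounding variable. The second needs an extra variable for the slack and a final $b$ to fix $n'$ exactly.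

**Definition (test).** A *test* is a pair $(E',E'')$ of patterns. Variables in different tests are disjoint; they are called *private*. We use the following tests.

* **T1:** $E'=a$, $E''=bba$.
* **T2:** $E'=bb$, $E''=b$.
* **T3$_f$** for each $f\in\Sigma\setminus\{a,b\}$: $E'=f$, $E''=v\,f\,v\,f$.
* **T4$_d$** for $0\le d<Q$: $E'=a$, $E''=b\,v^{Q}a^{d}\,b\,v^{P_d}a^{S_d+1}$.
* **T5$_{d,t}$** for $0\le d<Q$, and $1\le t\le P_d$ if $P_d>0$, or $1\le t\le n_0-1$ if $P_d=0$: $E'=a$, $E''=b\,v^{Q}w^{Q}a^{d'}\,b\,v^{P_d}a^{t}\,b$. Here $d'=d+Q\delta$, where $\delta=0$ if $P_d=0$, and $\delta=\lfloor(t-S_d)/P_d\rfloor+1$ if $P_d>0$.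

For $P_d>0$, $\delta$ is the least integer with $P_d\delta>t-S_d$. Since $t\ge1$ and $S_d<P_d$, we have $t-S_d>-P_d$, so $\delta\ge0$ and $d'\ge0$.

*Example.* In the halting example above, $P_7=7260$ and $S_7=110$. For $t=109$, $\delta=\lfloor-1/7260\rfloor+1=0$; for $t=110$, $\delta=0+1=1$. This is right: with $n=462k+7$ and $n'=7260j+t$, the inequality $n'<F(n)=7260k+110$ means $k\ge j$ when $t=109$, but $k\ge j+1$ when $t=110$.

There are finitely many tests. Number them $1,\dots,m$ with T1 as number $1$ and T2 as number $m$; so $m\ge2$. Write $(E_i',E_i'')$ for test $i$, $E_i=E_i'E_i''$, and $U_i',U_i''$ for the residues of $E_i',E_i''$.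

**Lemma 2.** If $\mathcal M$ does not halt, then for every $y\in\Sigma^+$: either $y$ ends with $a$, or $y^3$ contains an instance of some $E_i$ as a factor.

*Proof.* Assume $y$ does not end with $a$.

**Other letters.** If $y=s\,f\,u$ with $f\notin\{a,b\}$, then $y^3=sfu\,sfu\,sfu$ contains $f(us)f(us)f$, an instance of T3$_f$ with $v\mapsto us$. So from now on $y\in\{a,b\}^+$ ends with $b$.

**Adjacent $b$'s.** If $y\in b^+$, then $y^3$ contains $bbb=E_m$. So let $y$ contain $a$. Suppose the periodic word $\cdots yyy\cdots$ contains $bb$. Then it contains $ab^ea$ for some $e\ge2$. Consecutive $a$'s in the periodic word have distance at most $|y|$, so this factor has length at most $|y|+1$. Shifting by periods, we may let it start inside the first of two consecutive copies of $y$; then it ends within the second copy, so it occurs in $y^2$. Hence $y^3$ contains $abba=E_1$ (if $e=2$) or $bbb=E_m$ (if $e\ge3$).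

**A wrong successor.** Otherwise the periodic word has no factor $bb$. As $y$ ends with $b$, it starts with $a$, and $y=a^{\mu_1}b\cdots a^{\mu_N}b$ with $N\ge1$ and all $\mu_i\ge1$. By Lemma 1, $(\mu_i)$ is not a cycle, so for some $i\in\{1,\dots,N\}$, with indices mod $N$, the numbers $n=\mu_i$ and $n'=\mu_{i+1}$ satisfy $n'\ne F(n)$. Number the $3N$ blocks $a^\ast b$ of $y^3$ from left to right. The blocks $N+i$ and $N+i+1\le2N+1\le3N$ are $a^nb$ and $a^{n'}b$, and block $N+i$ is preceded by a block, which ends with $ab$. Hence
$$a\,b\,a^n\,b\,a^{n'}\,b\quad\text{is a factor of }y^3.$$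
Write $n=Qk+d$ with $0\le d<Q$. By (1), $F(n)=P_dk+S_d$.

* If $n'>F(n)$, then $ab\,a^{Qk}a^d\,b\,a^{P_dk}a^{S_d+1}$ is a factor: an instance of T4$_d$ with $v\mapsto a^k$.
* If $n'<F(n)$ and $P_d=0$, then $F(n)=n_0$ and $n'=t$ with $1\le t\le n_0-1$. The factor is an instance of T5$_{d,t}$ with $v\mapsto a^k$, $w\mapsto\varepsilon$.
* If $n'<F(n)$ and $P_d>0$, write $n'=P_dj+t$ with $1\le t\le P_d$, $j\ge0$. Then $P_dk+S_d>P_dj+t$, so $P_d(k-j)>t-S_d$ and $k-j\ge\delta$. Put $v\mapsto a^j$, $w\mapsto a^{k-j-\delta}$ in T5$_{d,t}$. Then $v^Qw^Qa^{d'}$ becomes $a^{Qj+Q(k-j-\delta)+d+Q\delta}=a^{Qk+d}=a^n$, and $v^{P_d}a^t$ becomes $a^{n'}$. So the factor is an instance of T5$_{d,t}$. $\square$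

The words $y$ ending with $a$ are left out deliberately. They will be caught by T1 at the seam: $E_1''=bba$ will stand directly to the right of $y^3$.

## 7. Patterns with a budget of $m-1$ absorptions

Use pairwise distinct variables $y$; $x_i,x_i',s_i,s_i',z_i$ for $1\le i\le m$; $\ell_i$ for $1\le i\le m-1$; $r_i$ for $2\le i\le m$; and the private variables of the tests. By convention $r_1=\ell_m=\varepsilon$; these two are not variables. Put $Y=y^3$, $D=ab^4a$, and
$$K_i=x_i\,E_i'\,\ell_i\,Y\,r_i\,E_i''\,x_i',\qquad A_i=\ell_iYr_i\,s_i,\qquad B_i=s_i'\,\ell_iYr_i,\qquad G_i=r_iz_i\ell_i,$$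
$$C=G_1\,Y\,G_2\,Y\cdots Y\,G_m,$$
$$\alpha=K_1\,D\,K_2\,D\cdots D\,K_m\,D\,A_1\,D\,B_1\,D\cdots D\,A_m\,D\,B_m\,D\,C.$$
The pattern $\beta$ is $\alpha$ with all occurrences of $y$ deleted. So its segments are
$$x_iE_i'\ell_ir_iE_i''x_i',\qquad \ell_ir_is_i,\qquad s_i'\ell_ir_i,\qquad G_1G_2\cdots G_m.$$
All this is computable from $\mathcal M$. The substitutions that erase $y$ show $L(\beta)\subseteq L(\alpha)$.

The parts have the following roles.

* $K_i$ carries test $i$. In $\beta$, either the test pattern finds an instance of $E_i$, or $\ell_ir_i$ must make up for the missing $Y$.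
* $A_i$ and $B_i$ will force $\ell_ir_i$ in $\beta$ to be a border of $y^3$, so that $Y$ cannot be absorbed in an arbitrary fraction.
* $C$ is the budget. It contains only $m-1$ copies of $Y$, and each $\ell_i$ and $r_i$ reappears in it. In $G_i=r_iz_i\ell_i$ the variable $\ell_i$ is last, so it can absorb the $Y$ to the right of $G_i$; $r_i$ is first, so it can absorb the $Y$ to the left. If test $i$ is the one that detects an error, the tests $j<i$ use $\ell_j$ and the tests $j>i$ use $r_j$. Test $1$ never needs $r_1$ and test $m$ never needs $\ell_m$. The absence of $r_1$ also puts $bba$ directly after $Y$ in $K_1$.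

*Example.* With only the two tests $(a,bba)$ and $(bb,b)$ (so $m=2$, for illustration), $C=z_1\ell_1\,Y\,r_2z_2$, and in $\beta$ this becomes $z_1\ell_1r_2z_2$: one copy of $Y$, two candidates to absorb it. Take again $\sigma(y)=b$ and all else erased. Now $\beta$ can reply with $\tau(\ell_1)=b^3$, $\tau(r_2)=\varepsilon$: the first segment is $a\,b^3\,bba$ as required, the second segment $b^6=bbb\cdot b^3$ is obtained with $\tau(x_2')=b^3$, and $z_1\ell_1r_2z_2$ gives $b^3$. The segments from $A_1,B_1$ match with $s_1,s_1'$ erased, those from $A_2,B_2$ with $\tau(s_2)=\tau(s_2')=b^3$.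

## 8. Non-halting machines give equal languages

The next lemma says that one successful test suffices. Here we show that the budget is large enough.

**Lemma 3.** Let $\sigma$ be a substitution such that for some $i$ the word $\sigma(K_i)$ contains an instance of $E_i$ as a factor. Then $\sigma(\alpha)\in L(\beta)$.

*Proof.* Let $\sigma(K_i)=u\,\rho(E_i)\,u'$. Define $\tau$ as follows (statements about $\ell_i,r_i$ apply where these variables exist).

* For index $i$: $\tau(x_i)=u$, $\tau(x_i')=u'$, $\tau=\rho$ on the private variables of test $i$, $\tau(\ell_i)=\tau(r_i)=\varepsilon$, $\tau(s_i)=\sigma(\ell_iYr_is_i)$, $\tau(s_i')=\sigma(s_i'\ell_iYr_i)$, $\tau(z_i)=\sigma(r_iz_i\ell_i)$.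
* For $j<i$: $\tau(\ell_j)=\sigma(\ell_jY)$, and $\tau=\sigma$ on all other variables with index $j$ and on the private variables of test $j$.
* For $j>i$: $\tau(r_j)=\sigma(Yr_j)$, and $\tau=\sigma$ on all other variables with index $j$ and on the private variables of test $j$.

This makes sense: if $j<i$ then $j\le m-1$, so $\ell_j$ is a variable; if $j>i$ then $j\ge2$, so $r_j$ is a variable.

We compare the segments of $\tau(\beta)$ with those of $\sigma(\alpha)$. For $j\ne i$, in both cases $\tau(\ell_jr_j)=\sigma(\ell_jYr_j)$, and all other variables in the segments coming from $K_j,A_j,B_j$ have the same image under $\tau$ as under $\sigma$. So these segments agree. For index $i$,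
$$\tau(x_iE_i'\ell_ir_iE_i''x_i')=u\,\rho(E_i'E_i'')\,u'=\sigma(K_i),\qquad \tau(\ell_ir_is_i)=\sigma(A_i),\qquad \tau(s_i'\ell_ir_i)=\sigma(B_i).$$
Finally,
$$\tau(G_j)=\sigma(G_j)\sigma(Y)\ (j<i),\qquad \tau(G_i)=\sigma(G_i),\qquad \tau(G_j)=\sigma(Y)\sigma(G_j)\ (j>i).$$
Multiplying these in order, exactly one $\sigma(Y)$ stands between consecutive $\sigma(G_j)$, so $\tau(G_1\cdots G_m)=\sigma(G_1YG_2Y\cdots YG_m)=\sigma(C)$. Hence $\tau(\beta)=\sigma(\alpha)$. $\square$

**Proposition 1.** If $\mathcal M$ does not halt, then $L(\alpha)=L(\beta)$.

*Proof.* We know $L(\beta)\subseteq L(\alpha)$. Let $\sigma$ be any substitution; we show $\sigma(\alpha)\in L(\beta)$.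

If $\sigma(y)=\varepsilon$, then $\sigma(\alpha)=\sigma(\beta)\in L(\beta)$.

If $\sigma(y)$ ends with $a$, then, because $r_1$ is absent, $\sigma(K_1)=\sigma(x_1)\,a\,\sigma(\ell_1)\,\sigma(y)^3\,bba\,\sigma(x_1')$ contains $abba=E_1$. Lemma 3 applies with $i=1$.

Otherwise, by Lemma 2, $\sigma(y)^3$ contains an instance of some $E_i$. Then so does $\sigma(K_i)$, and Lemma 3 applies. $\square$

## 9. Halting machines give a word outside $L(\beta)$

Let $\mathcal M$ halt. We exhibit a word of $L(\alpha)\setminus L(\beta)$.

**Step 1. The word $\eta$.** This step encodes the halting computation. By Lemma 1 take a cycle $\mu_1,\dots,\mu_N$ of $F$ with pairwise distinct elements, $N\ge2$, rotated so that $\mu_1$ is the unique maximum. Put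
$$\eta=a^{\mu_1}b\,a^{\mu_2}b\cdots a^{\mu_N}b .$$
Then $\eta$ starts with $a$ and ends with $ab$, and $\eta^3$ does not contain $bb$. (In the earlier example, $\eta=a^{110}b\,a^7b$.) Let $\sigma(y)=\eta$ and $\sigma=\varepsilon$ on all other variables. *Assume, for contradiction, that $\tau(\beta)=\sigma(\alpha)$ for some substitution $\tau$.*

**Step 2. $\eta$ is unbordered.** We need this to control borders of $\eta^3$. A nonempty proper border of $\eta$ starts with $a$ and ends with $b$. As a prefix of $\eta$ containing a $b$, it starts with $a^{\mu_1}b$. As a proper suffix of $\eta$, it yields an occurrence of $a^{\mu_1}b$ in $\eta$ that starts after the first letter. But only $\mu_1-1$ letters $a$ of the first block remain there, and $\mu_i<\mu_1$ for $i\ge2$. Contradiction.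

**Step 3. The borders of $\eta^3$ are exactly $\eta^j$, $0\le j\le3$.** This will limit how $\beta$ can absorb $Y$. Each $\eta^j$ is a border. Conversely, let $g\ne\varepsilon$ be a border of $\eta^3$. If $|g|<|\eta|$, then $g$ is a nonempty proper border of $\eta$, which is impossible by Step 2. If $|g|\ge|\eta|$, then $\eta$ is a suffix of $g$, and since $g$ is a prefix of $\eta^3$, $\eta$ occurs in $\eta^3$ ending at position $|g|$. We claim that $\eta$ occurs in $\eta^3$ only at offsets that are multiples of $|\eta|$. An occurrence at offset $q|\eta|+e$ with $0<e<|\eta|$ would extend $e$ letters into the copy of $\eta$ at offset $(q+1)|\eta|$. These $e$ letters form a prefix of that copy and a suffix of the occurrence, so $\eta$ would have a nonempty proper border. Hence $|g|$ is a multiple of $|\eta|$, and $g=\eta^j$.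

**Step 4. The markers align.** This step turns $\tau(\beta)=\sigma(\alpha)$ into an equation for each segment. The segments of $\sigma(\alpha)$ are
$$W_i:=U_i'\,\eta^3\,U_i''\ (\text{from }K_i),\qquad \eta^3\ (\text{from each }A_i,B_i),\qquad \eta^{3(m-1)}\ (\text{from }C).$$
None of them has a $b$-run longer than $3$. For $\eta^3$ and $\eta^{3(m-1)}$ all runs have length $1$. For $W_i$, inspect the tests:

* T1: $a\,\eta^3\,bba$ ends with $ab\cdot bba$; longest run $3$.
* T2: $bb\,\eta^3\,b$ has runs $2,1,\dots,1,2$.
* T3$_f$: $f\,\eta^3\,ff$ has runs of length $1$.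
* T4$_d$: $a\,\eta^3\,ba^dba^{S_d+1}$; after the last $a$ of $\eta^3$ there is a run of length $2$ if $d>0$, or $3$ if $d=0$; other runs have length $1$.
* T5$_{d,t}$: $a\,\eta^3\,ba^{d'}ba^tb$; likewise, the run after the last $a$ of $\eta^3$ has length $2$ or $3$, and the final $b$ is separate because $t\ge1$.

Since $D=ab^4a$ starts and ends with $a$, runs do not merge across markers. So $b^4$ occurs in $\sigma(\alpha)$ exactly once inside each inserted $D$ and nowhere else. Therefore the occurrences of $D$ in $\sigma(\alpha)$ are exactly the inserted ones, $3m$ in number. The $3m$ markers of $\beta$ give $3m$ different occurrences of $D$ in $\tau(\beta)=\sigma(\alpha)$. So they are all the occurrences, in the same order, and the equation $\tau(\beta)=\sigma(\alpha)$ holds segment by segment.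

**Step 5. Some segment absorbs less than $\eta^3$.** Here the budget is used from the other side. Put $g_i=\tau(\ell_ir_i)$. The segments from $A_i$ and $B_i$ give
$$g_i\,\tau(s_i)=\eta^3,\qquad \tau(s_i')\,g_i=\eta^3,$$
so $g_i$ is a border of $\eta^3$, and by Step 3 $g_i\in\{\varepsilon,\eta,\eta^2,\eta^3\}$. The last segment gives $\tau(G_1\cdots G_m)=\eta^{3(m-1)}$. Each $\ell_i$ and each $r_i$ that is a variable occurs exactly once in $G_1\cdots G_m$. So
$$\sum_{i=1}^m|g_i|\le3(m-1)|\eta|<3m|\eta|.$$
Hence $g_i=\eta^j$ with $j\in\{0,1,2\}$ for some $i$. Fix this $i$ and drop it from the notation. With $e'=\tau(E')$ and $e''=\tau(E'')$, the segment from $K_i$ reads $\tau(x_i)\,e'\,\eta^j\,e''\,\tau(x_i')=W$. So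
$$e'\,\eta^j\,e''\ \text{ is a factor of }\ W=U'\,\eta^3\,U'',\qquad j\in\{0,1,2\}.\tag{3}$$
It remains to show that (3) is impossible for every test.

**Step 6. T2 is impossible.** Here $W=bb\,\eta^3\,b$, with $b$-runs $2,1,\dots,1,2$. So $bbb$ does not occur, which excludes $j=0$. Let $j\in\{1,2\}$. The factor $bb\,\eta^j\,b$ begins with $bba$. The last run of $W$ is not followed by $a$, so this $bb$ is the prefix of $W$. Then $\eta^j$ coincides with the first $j\le2$ copies of $\eta$ in $W$ and is followed by the first letter $a$ of the next copy, not by $b$. Contradiction.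

**Step 7. T3$_f$ is impossible.** Here $W=f\,\eta^3\,f\,f$ contains exactly three letters $f$, one at its beginning and one at its end. The factor $f\,\eta^j\,\tau(v)\,f\,\tau(v)\,f$ contains at least three, so exactly three, and $\tau(v)$ contains no $f$. Since it begins and ends with $f$, it is all of $W$. Between the last two $f$'s of $W$ there is nothing, so $\tau(v)=\varepsilon$; between the first two we get $\eta^j=\eta^3$, contradicting $j\le2$.

**Step 8. T1, T4, T5 with $j\in\{1,2\}$ are impossible.** The idea is that the seam after $\eta^3$ is the only place where $abb$ can occur. Here $U'=e'=a$, and both $e''$ and $U''$ begin with $b$. Since $\eta$ ends with $ab$, the word $\eta^je''$ contains $abb$, formed by the last two letters of $\eta^j$ and the first letter of $e''$. In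
$$W=a\,\eta^3\,U'',\qquad U''\in\{\,bba,\ ba^dba^{S_d+1},\ ba^{d'}ba^tb\,\}\ (t\ge1),$$
occurrences of $abb$ correspond to $b$-runs of length at least $2$ preceded by $a$. By the list in Step 4, the only run of length at least $2$ is the one starting at the last letter of $\eta^3$. So $abb$ occurs once: the last two letters of $\eta^3$ followed by the first letter of $U''$. Hence $\eta^j$ in (3) is matched to the suffix $\eta^j$ of $\eta^3$. Since $j\le2$, it is preceded in $W$ by the last letter $b$ of another copy of $\eta$; but by (3) it is preceded by $e'=a$. Contradiction.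

**Step 9. T1 with $j=0$ is impossible.** Now $e'e''=abba$ would be a factor of $W=a\,\eta^3\,bba$. By Step 8, $abb$ occurs only once in $W$, and there it is followed by $b$. Contradiction.

**Step 10. Coordinates for T4 and T5 with $j=0$.** Now an instance $e'e''$ of T4$_d$ or T5$_{d,t}$ occurs in $W\in\{a,b\}^*$. Let $b_1,b_2,\dots$ be the occurrences of $b$ in $W$ from left to right. There are $3N+2$ of them for T4 and $3N+3$ for T5. Let $R_i$ be the number of $a$'s between $b_i$ and $b_{i+1}$. With indices of $\mu$ mod $N$,
$$R_i=\mu_{i+1}\ (1\le i\le3N-1),\qquad R_{i+1}=F(R_i)\ (1\le i\le3N-2),\qquad R_{3N}=0.\tag{4}$$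
The middle statement holds because the $\mu_i$ form a cycle, the last one because $\eta^3$ ends with $b$ and $U''$ begins with $b$. For T4, $R_{3N+1}=d$, and $b_{3N+2}$ is followed by $S_d+1$ letters $a$. For T5, $R_{3N+1}=d'$ and $R_{3N+2}=t$.

**Step 11. $\tau(v)$ and $\tau(w)$ are powers of $a$.** This excludes unintended values of the private variables; here the large exponent $Q$ matters. Suppose not. Then $u^Q$ is a factor of $W$ for a word $u$ containing $\kappa\ge1$ letters $b$. The $Q\kappa$ letters $b$ of $u^Q$ are $b_e,\dots,b_{e+Q\kappa-1}$ for some $e\ge1$, and $e+Q\kappa-1\le3N+3$. Since $\kappa\le Q\kappa-2$, both $b_e,b_{e+1}$ and $b_{e+\kappa},b_{e+\kappa+1}$ are among them, and the second pair is the first pair shifted by $|u|$. So $R_e=R_{e+\kappa}$. Since $Q>6$,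
$$e+\kappa\le3N+4-(Q-1)\kappa\le3N-1 .$$
So by (4), $\mu_{e+1}=\mu_{e+\kappa+1}$, and as the cycle elements are distinct, $N\mid\kappa$. Then $\kappa\ge N$ and $Q\kappa\ge QN>6N\ge3N+3$. But $W$ has at most $3N+3$ letters $b$. Contradiction.

**Step 12. T4$_d$ with $j=0$ is impossible.** By Step 11, $\tau(v)=a^k$ for some $k\ge0$, so $W$ contains
$$a\,b\,a^n\,b\,a^{n'},\qquad n=Qk+d,\quad n'=P_dk+S_d+1\ge1.$$
Let its first $b$ be $b_i$. Then $b_i$ is preceded by $a$, the second $b$ is $b_{i+1}$, $R_i=n$, and $b_{i+1}$ is followed by at least $n'$ letters $a$. We go through all $i$.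

* $i\le3N-2$: $n=R_i\ge1$, and by (4) and (1), $R_{i+1}=F(n)=P_dk+S_d<n'$. Contradiction.
* $i=3N-1$: $b_{3N}$ is followed by $b$, but $n'\ge1$. Contradiction.
* $i=3N$: $n=R_{3N}=0$, so $d=0$. Then $R_{3N+1}=d=0$, so $b_{3N+1}$ is followed by $b$. Contradiction.
* $i=3N+1$: $b_i$ is preceded by $b_{3N}$, not by $a$. Contradiction.
* $i=3N+2$: there is no $b_{i+1}$. Contradiction.

**Step 13. T5$_{d,t}$ with $j=0$ is impossible.** By Step 11, $\tau(v)=a^{k_1}$ and $\tau(w)=a^{k_2}$ with $k_1,k_2\ge0$, so $W$ contains
$$a\,b\,a^n\,b\,a^{n'}\,b,\qquad n=Q(k_1+k_2+\delta)+d,\quad n'=P_dk_1+t\ge1.$$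
Let the first $b$ be $b_i$. Then $b_i$ is preceded by $a$, $R_i=n$ and $R_{i+1}=n'$. Again we go through all $i$.

* $i\le3N-2$: $n=R_i\ge1$ and $n'=R_{i+1}=F(n)$ by (4). But by (1),
$$F(n)-n'=P_d(k_1+k_2+\delta)+S_d-P_dk_1-t=P_dk_2+(P_d\delta+S_d-t)>0:$$
for $P_d>0$ by the choice of $\delta$, and for $P_d=0$ because $S_d=n_0>t$. Contradiction.
* $i=3N-1$: $R_{3N}=0\ne n'$. Contradiction.
* $i=3N$: $n=0$, so $d=\delta=0$ and $d'=0$. Then $R_{3N+1}=d'=0\ne n'$. Contradiction.
* $i=3N+1$: $b_i$ is preceded by $b_{3N}$, not by $a$. Contradiction.
* $i\ge3N+2$: $b_{i+2}$ does not exist, since $W$ has $3N+3$ letters $b$. Contradiction.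

**Step 14. End of the proof of Theorem 1.** By Steps 6–13, (3) is impossible for every test. So no $\tau$ with $\tau(\beta)=\sigma(\alpha)$ exists, and $\sigma(\alpha)\in L(\alpha)\setminus L(\beta)$ whenever $\mathcal M$ halts. Together with Proposition 1 and $L(\beta)\subseteq L(\alpha)$, this gives $L(\alpha)=L(\beta)$ if and only if $\mathcal M$ does not halt. An algorithm for equivalence would therefore decide the halting problem for two-counter machines, which is impossible by Minsky's theorem. $\blacksquare$

## 10. $\Pi^0_1$-completeness, similar patterns, and the absence of length bounds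

We now prove Theorem 2.

**Part 1.** For the upper bound, note that $w\in L(\alpha)$ is decidable: if $\tau(\alpha)=w$, then $|\tau(x)|\le|w|$ for every $x\in\mathrm{var}(\alpha)$, so it suffices to try all substitutions of the variables of $\alpha$ by words of length at most $|w|$. Enumerating all $w$ and checking whether $w$ lies in exactly one of $L(\alpha),L(\beta)$ semi-decides inequivalence. So equivalence is in $\Pi^0_1$. For hardness, the non-halting problem for two-counter machines is $\Pi^0_1$-complete, and Theorem 1 is a many-one reduction of it to equivalence.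

**Part 2.** We check that the pairs produced by Theorem 1 have the required form. By construction $\beta$ is $\alpha$ with $y$ deleted. For similarity, we need that no maximal block of variables of $\alpha$ disappears when $y$ is deleted, and that both patterns start and end with a variable. Every maximal variable block containing $y$ contains another variable: in $K_i$, it contains $\ell_i$ or $r_i$ (since $m\ge2$, at least one of them is a variable); in $A_i$ it contains $s_i$; in $B_i$ it contains $s_i'$; in $C$ it contains $z_1$. Blocks without $y$ are unchanged. So $\alpha$ and $\beta$ have the same maximal terminal blocks $u_1,\dots,u_n$, separated by nonempty variable blocks. Both start with $x_1$, and both end with $z_m$, because $\ell_m$ is absent. Hence $\alpha$ and $\beta$ are similar. Whether a given pair is similar and one pattern arises from the other by deleting a variable is decidable, so the restricted equivalence problem is still in $\Pi^0_1$, and Theorem 1 shows it is $\Pi_1^0$-complete.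

For inclusion: the terminal-preserving morphism $y\mapsto\varepsilon$ (identity elsewhere) maps $\alpha$ to $\beta$ and witnesses $L(\beta)\subseteq L(\alpha)$. So for these pairs $L(\alpha)=L(\beta)$ is the same as $L(\alpha)\subseteq L(\beta)$, which gives hardness. Non-inclusion is semi-decidable by enumerating $w$ and checking $w\in L(\alpha)$, $w\notin L(\beta)$. So the inclusion problem for similar E-patterns is $\Pi_1^0$-complete, also when restricted to pairs whose reverse inclusion is witnessed by such a morphism.

**Part 3.** Suppose a computable bound, in terms of $\alpha,\beta$, on the length of a shortest word in the symmetric difference existed for all inequivalent pairs. Then one could decide equivalence: compute the bound and check, by decidable membership, whether any word up to this length lies in exactly one of the two languages. This contradicts Theorem 1.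

**Part 4.** For $|\Sigma|=1$, decidability was shown in Section 3. For $|\Sigma|\ge2$, equivalence is undecidable by Part 1. So over a nonempty finite $\Sigma$, equivalence of E-pattern languages is decidable if and only if $|\Sigma|=1$. $\blacksquare$
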